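\title{Minimal Berge graphs with no even pair:\\ counterexamples to a conjecture of Hougardy}

\begin{abstract}
An even pair in a graph is a pair of non-adjacent vertices such that every induced path between them has an even number of edges. Hougardy conjectured that every minimal Berge graph with no even pair is an even antihole of length at least six or the line-graph of a bipartite graph. We disprove this: for every $k\ge 1$ we construct a minimal Berge graph with no even pair on $24+4k$ vertices that belongs to neither family. Each example is glued from two line-graphs of bipartite graphs, each of which has an even pair, in such a way that each side supplies the odd paths that the other side lacks.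
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. The \emph{length} of a path is its number of edges, and a path is \emph{even} or \emph{odd} according to its length. A \emph{hole} in a graph is an induced cycle of length at least $4$, and an \emph{antihole} is an induced subgraph whose complement is a hole; its length is its number of vertices. A graph is \emph{Berge} if it contains no odd hole and no odd antihole. The \emph{line-graph} $L(H)$ of a graph $H$ has vertex set $E(H)$, two edges of $H$ being adjacent in $L(H)$ if and only if they share an end. An \emph{even pair} in a graph $G$ is a pair of distinct non-adjacent vertices $u,v$ such that every induced path of $G$ between $u$ and $v$ is even. In particular, two vertices in different components form an even pair.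

An even pair is a pair of vertices that may safely receive the same color. Take a proper coloring of $G$ in which $u$ has color $1$ and $v$ has color $2$. In the subgraph induced by the vertices of these two colors, $u$ and $v$ lie in different components, because a shortest path between them in that subgraph would be an odd induced path of $G$. Exchanging the two colors on the component of $u$ gives $u$ the color of $v$. Hence identifying $u$ and $v$ into one vertex does not change the chromatic number. It is natural to ask which graphs offer no such reduction. Complete graphs never have an even pair, for the trivial reason that they have no non-adjacent pair, so one asks for the smallest obstructions other than these. A Berge graph $G$ is a \emph{minimal Berge graph with no even pair} if $G$ has no even pair, but every proper induced subgraph of $G$ that is not complete has one.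

The first examples suggest what the answer should be.
\begin{itemize}
\item A bipartite graph that is not complete has an even pair: two vertices in different components or, if it is connected, two vertices of the same color class. This covers even holes and all proper induced subgraphs of holes. An odd hole has no even pair, since its two arcs between non-adjacent vertices have different parities, but it is not Berge.
\item Let $Q$ be an antihole of length $n\ge5$ whose complement is the cycle $v_1v_2\cdots v_n$. Then $v_1,v_3,v_n,v_2$ is an induced path of length $3$, so by symmetry $Q$ has no even pair. The complement of a proper induced subgraph $Q'$ is a disjoint union of paths; if $Q'$ is not complete, let $u$ be an end of such a path with at least one edge and $v$ its neighbor on that path. In $Q'$ the vertex $u$ is adjacent to everything except $v$, so all induced $u$--$v$ paths have length $2$. For even $n$ the graph $Q$ is Berge: the Berge property is invariant under complementation, and an even hole contains neither an odd hole nor, being triangle-free and without a $5$-cycle, an odd antihole. So even antiholes of length at least six are minimal Berge graphs with no even pair. The antihole of length $4$ is disconnected and has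 an even pair.
\item Line-graphs of bipartite graphs are Berge, and many of them have no even pair: by Lemma~\ref{lem:line} below, this is so for $L(H)$ whenever $H$ is bipartite and stays connected after the deletion of any two vertices. A non-complete line-graph with no even pair contains a minimal such induced subgraph, which is again the line-graph of a bipartite graph. Complete graphs, which satisfy the definition vacuously, are line-graphs of stars.
\end{itemize}
The most obvious ways of building new graphs from these, namely gluing along a clique, duplicating a vertex and adding a universal vertex, never produce a new minimal graph (Lemma~\ref{lem:critical}). One is led to guess that the list is complete. We take the following statement from~\cite{source}.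

\medskip
\noindent\textbf{Conjecture} (Hougardy). \emph{If $G$ is a minimal Berge graph with no even pair, then $G$ is either an even antihole of length at least six, or the line-graph of a bipartite graph.}
\medskip

The conjecture is false.

\begin{theorem}\label{thm:main}
For every $k\ge1$ the graph $G_k$ defined in Section~\ref{sec:construction}, which has $24+4k$ vertices, is Berge, has no even pair, and every proper induced subgraph of $G_k$ that is not complete has an even pair. Moreover, $G_k$ is not an antihole and not the line-graph of a bipartite graph.
\end{theorem}

Thus $G_1$ is a counterexample with $28$ vertices, and $(G_k)_{k\ge1}$ is an infinite family of pairwise non-isomorphic counterexamples.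

Section~\ref{sec:tools} translates even pairs of line-graphs into a linkage condition and lists the structures that a minimal graph cannot have. Section~\ref{sec:domino} exhibits a line-graph on ten vertices with exactly one even pair; the graphs $G_k$ arise from it by replacing two adjacent vertices with a second line-graph, and Section~\ref{sec:construction} defines them. Sections~\ref{sec:berge} and~\ref{sec:noeven} show that $G_k$ is Berge and has no even pair. The main work is minimality, proved in Section~\ref{sec:minimal}.

\section{Line-graphs and critical graphs}\label{sec:tools}

We identify an induced subgraph with its vertex set. A set $X$ of vertices is \emph{complete} to a disjoint set $Y$ if every vertex of $X$ is adjacent to every vertex of $Y$, and \emph{anticomplete} to $Y$ if there is no edge between them. Two edges of a graph are \emph{adjacent} if they share an end and \emph{disjoint} otherwise; an edge is \emph{at} $v$ if $v$ is one of its ends. A \emph{diamond} is $K_4$ minus an edge.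

\subsection{Linked edges}

Let $H$ be a bipartite graph with a fixed proper coloring in black and white. Two disjoint edges $g,g'$ are \emph{linked} in $H$ if $H$ has a path between the two black ends that avoids the two white ends, or a path between the two white ends that avoids the two black ends. Edges that are not linked in $H$ are not linked in any subgraph of $H$.

\begin{lemma}\label{lem:line}
Let $H$ be a bipartite graph.
\begin{enumerate}
\item[(a)] A sequence $e_1,\dots,e_m$ of edges of $H$ is an induced path of $L(H)$ if and only if it is the edge sequence of a path of $H$. So a path of $H$ with an even number of edges gives an odd induced path of $L(H)$, and conversely.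
\item[(b)] Two disjoint edges form an even pair of $L(H)$ if and only if they are not linked in $H$.
\item[(c)] Every hole of $L(H)$ is even.
\item[(d)] $L(H)$ contains no induced diamond.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) On a path of $H$, consecutive edges are adjacent and all other pairs are disjoint. Conversely, let $e_1,\dots,e_m$ be an induced path of $L(H)$ with $m\ge2$, and let $v_i$ be the common end of $e_i$ and $e_{i+1}$. For $1<i<m$ we have $v_{i-1}\ne v_i$, since $e_{i-1}$ and $e_{i+1}$ are disjoint, so $e_i=v_{i-1}v_i$. Write also $e_1=v_0v_1$ and $e_m=v_{m-1}v_m$. If $v_i=v_j$ with $i<j$, then $j\neq i+1$, and $e_{i+1}$ meets $e_j$, so $j=i+2$ and $e_{i+1}=e_{i+2}$, which is false. So $v_0,\dots,v_m$ is a path. Its $m$ edges form a path of length $m-1$ in $L(H)$.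

(b) By (a), an odd induced path of $L(H)$ between $g$ and $g'$ is a path of $H$ with first edge $g$, last edge $g'$ and an even number of edges. Deleting $g$ and $g'$ from it leaves an even path from an end of $g$ to an end of $g'$ that avoids the other two ends, and such a path is even exactly when its ends have the same color. The construction is reversible.

(c) For a hole $e_1,\dots,e_m$ the argument in (a), read cyclically, gives $e_i=v_{i-1}v_i$ for all $i$ modulo $m$. This is a closed walk of length $m$ in a bipartite graph, so $m$ is even.

(d) If $e=va$ and $e'=vb$, an edge meeting both either contains $v$ or equals $ab$, and $ab$ would close a triangle. So the common neighbors of two adjacent vertices of $L(H)$ are pairwise adjacent.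
\end{proof}

Part (d) controls antiholes through the following observation.

\begin{lemma}\label{lem:diamond}
If $Q$ is an antihole of length $n\ge7$ and $v\in Q$, then $Q-v$ contains an induced diamond.
\end{lemma}

\begin{proof}
The graph $Q-v$ is the complement of a path $v_1v_2\cdots v_{n-1}$ with $n-1\ge6$. Among $v_1,v_2,v_4,v_6$ the only pair consecutive on the path is $v_1,v_2$.
\end{proof}

An antihole of length $5$ is a hole of length $5$, so Lemmas~\ref{lem:line} and~\ref{lem:diamond} show that line-graphs of bipartite graphs are Berge.

We shall also use that in a connected graph, for every vertex $r$ and edge $e$, some path has first vertex $r$ and last edge $e$: take a shortest path from $r$ to an end of $e$ and append $e$.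

\subsection{Critical graphs}

A graph $M$ is \emph{critical} if it is not complete, has no even pair, and every proper induced subgraph of $M$ that is not complete has an even pair. A non-complete Berge graph is a minimal Berge graph with no even pair exactly when it is critical. A \emph{clique cutset} of $M$ is a clique $K$, possibly empty, such that $M-K$ is disconnected. A vertex is \emph{simplicial} if its neighbors form a clique and \emph{universal} if it is adjacent to all other vertices. Distinct vertices $v,v'$ are \emph{true twins} if $N[v]=N[v']$, where $N[v]=N(v)\cup\{v\}$; true twins are adjacent.

\begin{lemma}\label{lem:critical}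
A critical graph $M$ has no clique cutset, no simplicial vertex, no true twins and no universal vertex. In particular, $M$ is connected.
\end{lemma}

\begin{proof}
Let $K$ be a clique cutset, let $V(M)\setminus K=U_1\cup U_2$ with $U_1,U_2$ disjoint, nonempty and anticomplete, and let $M_i=U_i\cup K$. An induced path of $M$ with both ends in $M_1$ cannot visit $U_2$, for it would enter and leave $U_2$ through two non-consecutive vertices of $K$, and these are adjacent. So every even pair of $M_1$ is an even pair of $M$, and the same argument applies to $M_2$. Hence neither has an even pair, and both are complete. Let $u_1\in U_1$ and $u_2\in U_2$. Every path between them contains a vertex of $K$, which is adjacent to both, so every induced such path has length $2$. Then $\{u_1,u_2\}$ is an even pair, a contradiction.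

If $N(v)$ is a clique, then $N[v]\ne V(M)$ because $M$ is not complete, and $N(v)$ is a clique cutset.

Let $v,v'$ be true twins. An induced path with non-adjacent ends contains at most one of them: otherwise they are consecutive, one of them has a further neighbor on the path, and that neighbor is adjacent to both. The graph $M-v'$ is not complete, since otherwise $N[v']=N[v]=V(M)$ and $M$ is complete. Any two non-adjacent vertices of $M-v'$ are joined by an odd induced path of $M$, and replacing $v'$ by $v$ if necessary gives one in $M-v'$. So $M-v'$ has no even pair, a contradiction.

Let $v$ be universal. Then $M-v$ is not complete, and an induced path through $v$ between two non-adjacent vertices has length $2$. So all odd induced paths between non-adjacent vertices avoid $v$, and $M-v$ has no even pair, a contradiction.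
\end{proof}

A graph is \emph{$2$-connected} if it has at least three vertices, is connected, and stays connected after the deletion of any vertex. Recall that the \emph{blocks} of a connected graph with at least one edge are its maximal connected subgraphs without a cutvertex of their own; each is a single edge or $2$-connected, and every $2$-connected subgraph lies in one block. A connected graph with at least three vertices that is not $2$-connected has an \emph{end-block}: a block $F$ containing exactly one cutvertex $v$ of the graph. Every edge with an end in $F-v$ belongs to $F$, and some edge does not belong to $F$.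

\begin{lemma}\label{lem:2conn}
If $L(H')$ is critical and $H'$ has no isolated vertex, then $H'$ is $2$-connected.
\end{lemma}

\begin{proof}
Since $L(H')$ is connected and not complete, $H'$ is connected and has at least two edges, hence at least three vertices. Suppose that $F$ is an end-block with cutvertex $v$. If $F$ has an edge not at $v$, the edges of $F$ at $v$ form a clique cutset of $L(H')$ between the other edges of $F$ and the edges outside $F$. Otherwise $F$ is a single edge $vl$ with $l$ of degree $1$; its neighbors in $L(H')$ are all at $v$, so it is simplicial. Both cases contradict Lemma~\ref{lem:critical}.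
\end{proof}

\section{The domino, and a line-graph with one even pair}\label{sec:domino}

The \emph{domino} $D$ has vertices $1,\dots,6$ and edges $12,23,45,56,14,25,36$ (Figure~\ref{fig:domino}). Its color classes are $\{2,4,6\}$ and $\{1,3,5\}$, and its \emph{terminals} are $3$ and $4$. The terminals have degree $2$ and different colors, and no edge at $3$ meets an edge at $4$; in particular no edge contains both. The domino serves as a rigid connector between its terminals: it has no internal even pair once the terminals are joined from outside, while on its own, or with any part removed, it is easy to catch with an even pair.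

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.2,bl/.style={circle,draw,fill=black,inner sep=1.6pt},wh/.style={circle,draw,fill=white,inner sep=1.6pt}]
\draw (0,0) rectangle (2,1); \draw (1,0)--(1,1);
\draw[dashed,thick] (2,1)--node[right]{$h$}(2.9,-0.9)--node[below]{$z$}(0.6,-0.9)--node[left]{$x$}(0,0);
\node[wh,label=above:{$1$}] at (0,1) {}; \node[bl,label=above:{$2$}] at (1,1) {}; \node[wh,label=above:{$3$}] at (2,1) {};
\node[bl,label=left:{$4$}] at (0,0) {}; \node[wh,label=below:{$5$}] at (1,0) {}; \node[bl,label=below:{$6$}] at (2,0) {};
\node[bl,label=right:{$a$}] at (2.9,-0.9) {}; \node[wh,label=below:{$b$}] at (0.6,-0.9) {};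
\end{tikzpicture}
\caption{The domino $D$ (solid edges) with a path $X$ of length $3$ (dashed edges $h,z,x$) joining its terminals $3$ and $4$. The only even pair of the line-graph of $D\cup X$ is $\{h,x\}$.}
\label{fig:domino}
\end{figure}

\begin{lemma}\label{lem:domino}
\begin{enumerate}
\item[(a)] $D-v$ is connected for every vertex $v$. If $e$ is an edge of $D$ and $r$ a vertex not on $e$, then $D$ has both an even and an odd path with first edge $e$ and last vertex $r$. On such a path only the last edge is at $r$.
\item[(b)] Let $X$ be an odd path between $3$ and $4$ whose interior is disjoint from $D$. Any two disjoint edges of $D$ are linked in $D\cup X$.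
\item[(c)] If $F$ is a $2$-connected subgraph of $D$, then $L(F)$ has an even pair.
\item[(d)] Let $D'$ be a subgraph of $D$ that contains the edges $14$, $45$ and an edge at $3$, and in which every vertex other than $3$ has degree at least $2$. Then $E(D)\setminus E(D')$ is one of $\emptyset$, $\{25\}$, $\{23\}$, $\{56,36\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The cycle $1,2,3,6,5,4$ passes through all vertices, so $D-v$ is connected. Let $e=\alpha\beta$. Follow $\alpha\beta$ by a $\beta$--$r$ path in $D-\alpha$, and follow $\beta\alpha$ by an $\alpha$--$r$ path in $D-\beta$. The two paths start at vertices of different colors and end at $r$, so their parities differ.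

(b) The graph $D\cup X$ is bipartite, since $X$ is odd and its ends have different colors. Of the $21$ pairs of edges of $D$, three are adjacent at each of the vertices $2,5$ and one at each of the other four vertices, so $11$ pairs are disjoint. Linking paths are listed below, where $X$ stands for the interior of the path $X$.
\[
\begin{array}{c|l@{\qquad}c|l@{\qquad}c|l}
12,45 & 2\,3\,X\,4 & 23,56 & 3\,X\,4\,5 & 14,25 & 4\,X\,3\,2\\
12,56 & 2\,3\,6 & 23,14 & 2\,5\,4 & 14,36 & 4\,5\,6\\
12,36 & 2\,5\,6 & 45,36 & 5\,2\,3 & 25,36 & 5\,4\,X\,3\\
23,45 & 2\,1\,4 & 56,14 & 6\,3\,X\,4 & &
\end{array}
\]

(c) $D$ is the union of the three paths $2,5$ and $2,1,4,5$ and $2,3,6,5$, whose interior vertices have degree $2$. All degrees in $F$ are at least $2$, so $F$ is the union of two or three of these paths: a $4$-cycle, a $6$-cycle, or $D$. The line-graph of an even cycle is an even hole and has an even pair. In $D$ the edges $23$ and $56$ are not linked: a path from $6$ to $2$ cannot avoid $3$ and $5$, the only neighbors of $6$, and a path from $3$ to $5$ cannot avoid $2$ and $6$, the only neighbors of $3$.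

(d) Vertex $1$ has degree $2$ in $D'$, so $12\in E(D')$. The edges $56$ and $36$ are both present or both absent, according to whether $6$ is in $D'$. So the missing edges form a union of some of the sets $\{25\}$, $\{23\}$, $\{56,36\}$. If the first two are missing, $2$ has degree $1$; if the first and third are missing, $5$ has degree $1$; if the last two are missing, there is no edge at $3$.
\end{proof}

\begin{proposition}\label{prop:one}
Let $X$ be the path $3,a,b,4$ with new vertices $a,b$ and edges $h=3a$, $z=ab$, $x=b4$. The only even pair of $L(D\cup X)$ is $\{h,x\}$.
\end{proposition}

\begin{proof}
The edges $h$ and $x$ are not linked: a path from $a$ to $4$ cannot avoid $3$ and $b$, and a path from $b$ to $3$ cannot avoid $a$ and $4$. For every other disjoint pair we need, by Lemma~\ref{lem:line}(a), a path of $D\cup X$ with an even number of edges and the given end-edges. Two edges of $D$ are covered by Lemma~\ref{lem:domino}(b). For the pairs consisting of an edge $e$ of $D$ and an edge of $X$, we use Lemma~\ref{lem:domino}(a).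
\begin{enumerate}
\item[(i)] $e$ and $h$, where $3\notin e$: an odd path of $D$ from $e$ to $3$, then $h$.
\item[(ii)] $e$ and $x$, where $4\notin e$: an odd path of $D$ from $e$ to $4$, then $x$.
\item[(iii)] $e$ and $z$, where $3\notin e$: an even path of $D$ from $e$ to $3$, then $h,z$.
\item[(iv)] $e$ and $z$, where $3\in e$ and hence $4\notin e$: an even path of $D$ from $e$ to $4$, then $x,z$.\qedhere
\end{enumerate}
\end{proof}

Let $S=\{14,45\}$. In $L(D\cup X)$ the vertex $x$ has neighbors $S\cup\{z\}$ and the vertex $z$ has neighbors $x,h$. Adding edges to $D\cup X$ could destroy the last even pair, but the result would be a line-graph again. Instead we replace $x$ by a set $A$ complete to $S$ and $z$ by a set $B$ complete to $h$, and we put a graph of our choice on $A\cup B$. As soon as $A$ has two non-adjacent vertices, they form a diamond with $S$, and we have left the class of line-graphs of bipartite graphs. The graph on $A\cup B$ has to meet four requirements.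
\begin{enumerate}
\item[1.] \emph{Parity.} An induced path with ends in $B$ and nonempty interior in $A$ closes a hole with $h$, so it must be even; the same holds with $A$ and $B$ exchanged, using a vertex of $S$.
\item[2.] \emph{Odd paths from $h$.} Every vertex of $A$ needs an odd induced path to $h$. This is what failed for $x$, and the new side must provide it.
\item[3.] \emph{Odd paths inside $A$ and inside $B$.} A path through $S$ between two vertices of $A$, or through $h$ between two vertices of $B$, has length $2$ and does not help. Non-adjacent pairs with one vertex in $A$ and one in $B$ come for free, through the domino.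
\item[4.] \emph{Minimality.} The graph on $A\cup B$ must itself have an even pair. By the previous item, such a pair has one vertex in $A$ and one in $B$.
\end{enumerate}
We take for this graph the line-graph of a bipartite graph $H$ whose edges are split into $A$ and $B$, the two parts meeting in only two vertices $s,t$ of different colors. That yields the first requirement. Two more dominoes provide the paths for $A$, a chain of $4$-cycles provides those for $B$, and a cut formed by one edge of $A$ and one edge of $B$ provides the even pair.

\section{The graphs $G_k$}\label{sec:construction}

Fix $k\ge1$ and let $D_1,D_2,D_3$ be disjoint dominoes, each numbered as in Section~\ref{sec:domino}. The terminals numbered $4$ are called $s,t,u$, and the terminals numbered $3$ are called $p,q,w$, in $D_1,D_2,D_3$ respectively. The graph $H$ (Figure~\ref{fig:H}) consists of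
\begin{itemize}
\item $D_1$, $D_2$ and the edge $f=pq$;
\item a \emph{chain} from $d_0=t$ to $d_k$, with new vertices $d_i,n_i,n_i'$ and $4$-cycles $Q_i=d_{i-1}n_id_in_i'$ for $1\le i\le k$;
\item the edge $y=d_ks$.
\end{itemize}
It is bipartite: color $s$, $q$ and all $n_i,n_i'$ black, color $p$, $t$ and all $d_i$ white, and extend the coloring to $D_1$ and $D_2$. Put
\[
A=E(D_1)\cup\{f\}\cup E(D_2),\qquad B=E(Q_1)\cup\dots\cup E(Q_k)\cup\{y\},\qquad W=E(D_3),
\]
and let $H_A,H_B$ be the subgraphs of $H$ formed by the edges in $A$ and in $B$. Let $S$ and $T$ be the sets of the two edges of $D_3$ at $u$ and at $w$, let $A_s$ and $A_t$ be the sets of the two edges of $A$ at $s$ and at $t$, and let $B_t=\{tn_1,tn_1'\}$. Each of these five sets is a pair of adjacent edges. Let $D_3^+$ be $D_3$ with a pendant edge $h$ added at $w$.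

The graph $G=G_k$ is the disjoint union of $L(H)$ and $L(D_3^+)$ with the following edges added: $S$ is complete to $A$, and $h$ is complete to $B$. We call the added edges \emph{crossing} edges and the sets $A\cup B$ and $W\cup\{h\}$ the \emph{sides} of $G$. We have $|V(G)|=15+(4k+1)+7+1=24+4k$. The neighbors of $h$ are $T\cup B$. A vertex of $W\setminus S$ has all its neighbors in $W\cup\{h\}$, so a path can enter or leave $W\setminus S$ only through $S$ or $h$, and it can pass from $W$ to $A\cup B$ only through $h$ or by an edge from $S$ to $A$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05,bl/.style={circle,draw,fill=black,inner sep=1.5pt},wh/.style={circle,draw,fill=white,inner sep=1.5pt},every label/.style={font=\small}]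
\foreach \x in {0,3,7} {\draw (\x,0) rectangle (\x+2,1); \draw (\x+1,0)--(\x+1,1);}
\draw (2,1)--node[below]{$f$}(3,1); \draw (9,1)--node[below]{$h$}(10,1);
\draw[line width=2pt] (7,1)--(7,0)--(8,0);
\draw[dashed,thick] (5,0)--(3.9,-0.8)--(3.7,-1.7)--(4.9,-1.4)--(5,0) (3.7,-1.7)--(2.5,-1.1)--(1.3,-1.7)--(2.5,-2.3)--(3.7,-1.7) (1.3,-1.7)--node[left]{$y$}(0,0);
\foreach \x/\y/\p/\n in {0/0/left/s,1/1/above/2,2/0/135/6,3/1/above/q,5/1/above/1,4/0/45/5,7/0/left/u,8/1/above/2,9/0/135/6,3.9/-0.8/left/n_1,4.9/-1.4/right/n_1',2.5/-1.1/above/n_2,2.5/-2.3/below/n_2'} \node[bl,label=\p:{$\n$}] at (\x,\y) {};
\foreach \x/\y/\p/\n in {0/1/above/1,2/1/above/p,1/0/45/5,4/1/above/2,3/0/45/6,5/0/right/t,7/1/above/1,9/1/above/w,8/0/45/5,3.7/-1.7/below/d_1,1.3/-1.7/below/d_2} \node[wh,label=\p:{$\n$}] at (\x,\y) {};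
\node[bl] at (10,1) {};
\end{tikzpicture}
\caption{The bipartite graphs $H$ (left, for $k=2$) and $D_3^+$ (right). The vertices of $G_k$ are the edges shown, and two edges with a common end are adjacent. In addition, the two thick edges at $u$ (the set $S$) are adjacent to all solid edges of $H$ (the set $A$), and $h$ is adjacent to all dashed edges of $H$ (the set $B$).}
\label{fig:H}
\end{figure}

A \emph{rung} is an induced path of $L(D_3^+)$ from a vertex of $S$ to $h$ that has only one vertex in $S$. Rungs are what the side $W\cup\{h\}$ looks like from $A\cup B$.

\begin{lemma}\label{lem:facts}
\begin{enumerate}
\item[(a)] $H_A$ and $H_B$ share only the vertices $s$ and $t$. In $G$, the vertex $y$ is complete to $A_s$, the set $B_t$ is complete to $A_t$, and there is no other edge between $A$ and $B$. Moreover, $A_s$ is anticomplete to $A_t$, and $y$ is anticomplete to $B_t$.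
\item[(b)] Every $s$--$t$ path of $H$ is odd. Every $s$--$t$ path of $H_A$ contains $f$. Every $t$--$d_k$ path in the chain has $2k$ edges.
\item[(c)] $f$ and $y$ are not linked in $H$.
\item[(d)] Every block of $H-f$ and of $H-y$ is $D_1$, $D_2$, some $Q_i$, or a single edge.
\item[(e)] Every rung is odd, and every vertex of $S$ is the end of a rung.
\end{enumerate}
\end{lemma}

\begin{proof}
Parts (a), (b) and (d) are read off the definition; the last statement of (a) uses $d_k\neq t$, that is, $k\ge1$.

(c) The black ends are $q,s$ and the white ends are $p,d_k$. In $H-\{p,d_k\}$ the component of $s$ is $D_1-p$, which misses $q$. In $H-\{q,s\}$ the component of $p$ is $D_1-s$, which misses $d_k$.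

(e) A rung is the edge sequence of a path of $D_3^+$ with last edge $h$ in which only the first edge is at $u$. So it is a $u$--$w$ path of $D_3$, which is odd, followed by $h$. The number of edges is even, and the rung is odd. Given $uv\in S$, follow it by a $v$--$w$ path in $D_3-u$ and by $h$.
\end{proof}

\begin{remark}\label{rem:chain}
The chain cannot be dropped or thinned. For $k=0$, that is, $B=\{y\}$ with $y=ts$, any $x\in A_s$ forms an even pair with $h$: an induced path from $h$ to $x$ is either $h,y,x$, or it starts into $T$, stays in $W$ until its first vertex in $S$, and is then a rung followed by $x$. For $k=1$, delete the two edges at $n_1'$; then $\{y,tn_1\}$ is an even pair. Paths through $h$ or $n_1d_1$ have length $2$; any other induced path has second vertex $x\in A_s$ and penultimate vertex $x'\in A_t$, and it is either $y,x,\sigma,x',tn_1$ with $\sigma\in S$, or it avoids $W$ and its interior is the edge set of an $s$--$t$ path of $H_A$, of odd size.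
\end{remark}

\section{$G_k$ is Berge}\label{sec:berge}

Inside each side there is nothing to prove. A hole that uses both sides meets the crossing edges only at $h$ and at one vertex of $S$, and its parity is then decided by two facts: $s$--$t$ paths are odd and rungs are odd.

\begin{proposition}\label{prop:berge}
$G$ is Berge.
\end{proposition}

\begin{proof}
\emph{Holes.} Let $C$ be a hole of length at least $5$; we show that it is even. If $C$ lies in one side, use Lemma~\ref{lem:line}(c). Otherwise $C$ has $2j>0$ crossing edges, and deleting them leaves $j$ arcs in each side. If both $C$-neighbors of a vertex $c\in W\cup\{h\}$ lie in $A\cup B$, then $\{c\}$ is an arc.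

Suppose first that all crossing edges of $C$ are at one vertex $c$. Then $j=1$ and $C\cap(W\cup\{h\})=\{c\}$. If $c=h$, then $C-h$ is an induced path of $L(H)$ whose ends lie in $B$ and whose interior is nonempty and lies in $A$, since $h$ is complete to $B$. By Lemma~\ref{lem:line}(a) the interior is the edge sequence of a path of $H_A$ whose two ends are also ends of edges in $B$; it is an $s$--$t$ path, so the interior has odd size and $|C|=3+\text{odd}$ is even. If $c\in S$, then $C-c$ has its ends in $A$ and its interior in $B$, the interior is an $s$--$t$ path of $H_B$, and again $|C|=3+\text{odd}$.

Now suppose that crossing edges occur at two different vertices of $W\cup\{h\}$. Then one of them is a vertex $b\in S$ and $C$ contains a vertex of $A$; the other vertex of $S$ would form a triangle with these, so $S\cap C=\{b\}$, and the second vertex is $h$. Every vertex of $C\cap A$ is a $C$-neighbor of $b$, and every vertex of $C\cap B$ is a $C$-neighbor of $h$. Hence $2j=|C\cap A|+|C\cap B|$ with both terms in $\{1,2\}$. If both equal $2$, then $j=2$, the arcs in $W\cup\{h\}$ are $\{b\}$ and $\{h\}$, and $|C|=6$. If both equal $1$, then $j=1$, the arc in $W\cup\{h\}$ is a rung, which has an even number of vertices, and $C$ has two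 further vertices.

\emph{Antiholes.} An antihole of length $5$ is a hole. Let $Q$ be an antihole of length $n\ge7$. Every vertex of $Q$ has exactly two non-neighbors in $Q$. Both sides are diamond-free, so by Lemma~\ref{lem:diamond} no set $Q-v$ lies in one side, and $Q$ has at least two vertices in each side. A vertex of $A\cup B$ has at most two neighbors in $W\cup\{h\}$, so $|Q\cap(W\cup\{h\})|\le4$ and $|Q\cap(A\cup B)|\ge3$. A vertex of $W\setminus S$ is anticomplete to $A\cup B$, so it is not in $Q$. Thus $Q\cap(W\cup\{h\})\subseteq S\cup\{h\}$. If $h\in Q$, then some $b\in S$ is in $Q$; the vertex $h$ is non-adjacent to $b$ and to $Q\cap A$, and $b$ is non-adjacent to $h$ and to $Q\cap B$, so $|Q\cap A|,|Q\cap B|\le1$, contrary to $|Q\cap(A\cup B)|\ge3$. Hence $Q\cap(W\cup\{h\})=S$, and both vertices of $S$ have $Q\cap B$ as their set of non-neighbors in $Q$. But two vertices of a cycle of length $n\ge7$ do not have the same neighbors.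
\end{proof}

\section{$G_k$ has no even pair}\label{sec:noeven}

\begin{proposition}\label{prop:noeven}
$G$ has no even pair.
\end{proposition}

\begin{proof}
We find an odd induced path for every non-adjacent pair. In a line-graph this is a path of the underlying bipartite graph with an even number of edges. ``A path from $e$ to $r$'' means a path in a domino with first edge $e$ and last vertex $r\notin e$; by Lemma~\ref{lem:domino}(a) we may choose its parity.

\emph{Two vertices $x,x'$ of $A$.} If both are edges of the same domino $D_j$, apply Lemma~\ref{lem:domino}(b), with $X$ a path between the terminals of $D_j$ that runs through $f$, the other domino, the chain and $y$; it is odd because its ends have different colors. If $x'=f$ and $x\in E(D_j)$, take an odd path from $x$ to the end of $f$ in $D_j$, then $f$. Let $x\in E(D_1)$ and $x'\in E(D_2)$. If $p\notin x$, take a path from $x$ to $p$, then $f$, then any path of $D_2$ with first vertex $q$ and last edge $x'$. If $p\in x$, then $s\notin x$; take a path from $x$ to $s$, then $y$, a path through the chain to $t$, and any path of $D_2$ with first vertex $t$ and last edge $x'$. In both cases choose the parity of the first part so that the total number of edges is even.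

\emph{Two vertices $z,z'$ of $B$.} Their white ends are $d_i\ne d_j$, and we link these. If the black ends are $n_m$ and $n_m'$ for some $m$, then $z,z'$ are opposite edges of $Q_m$ and $\{d_i,d_j\}=\{d_{m-1},d_m\}$; go from $d_{m-1}$ along the chain to $t$, through $H_A$ to $s$, along $y$, and back along the chain to $d_m$. Otherwise each $Q_m$ retains a $d_{m-1}$--$d_m$ path that avoids the two black ends, and the chain contains the required $d_i$--$d_j$ path.

\emph{$x\in A$ and $z\in B$.} Take $x$, a rung from $S$ to $h$, and $z$. The path is induced, because $x$ is adjacent only to the first vertex of the rung and $z$ only to the last, and its length is $1+\text{odd}+1$.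

\emph{$h$ and $x\in A$.} It suffices to find a path of $H$ with first edge $x$, an even number of edges in $A$, and then one last edge in $B$: it is an even induced path of $L(H)$, and appending $h$ gives an odd induced path of $G$. For $x=f$, take $f$, a $p$--$s$ path of $D_1$ (odd), and $y$. Let $x\in E(D_j)$, let $r\in\{s,t\}$ be the terminal $4$ of $D_j$, and let $r'$ be the other vertex of $\{s,t\}$. If $r\notin x$, take an even path from $x$ to $r$ and an edge of $B$ at $r$. If $r\in x$, then $x$ misses the terminal $3$ of $D_j$; take an even path from $x$ to $3$, then $f$, then a path between the terminals of the other domino (odd), and an edge of $B$ at $r'$. The last vertex is $d_k$, $n_1$ or $n_1'$ and lies outside $H_A$, so this is a path of $H$; here $k\ge1$ is needed (Remark~\ref{rem:chain}).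

\emph{Two vertices of $W\cup\{h\}$.} Fix adjacent $x\in A$ and $z\in B$. Then $W\cup\{h,z,x\}$ induces the graph of Proposition~\ref{prop:one}, whose only even pair is $\{h,x\}$.

\emph{$e\in W\setminus S$ and $x\in A$.} The path (ii) in the proof of Proposition~\ref{prop:one} uses only $W$ and $x$, so it is available for every $x\in A$.

\emph{$e\in W$ and $z\in B$.} If $e\notin T$, the path (iii) in that proof uses only $W$, $h$ and $z$, so it is available for every $z\in B$. If $e\in T$, then $u\notin e$, and we extend (iv). Take a path of $H_B$ with first vertex $s$ and last edge $z$ and precede it by an edge $x\in A_s$; this is an induced path $P$ of $L(H)$ from $x$ to $z$ with only $x$ in $A$. Precede $P$ by the edges of a path from $e$ to $u$, of which only the last is in $S$. The result is induced in $G$, since $B$ is anticomplete to $W$ and $x$ is adjacent only to the vertex in $S$. Choose the parity of the path from $e$ to $u$ to make the total odd.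

Since $h$ is complete to $B$ and $S$ is complete to $A$, no pair is left.
\end{proof}

\begin{remark}\label{rem:f}
The edge $f$ is there for minimality. Suppose that $H_A$ is replaced by a single domino $D$ with terminals $4=s$ and $3=t$, giving a graph $H^\circ$. Pairs inside $D$ and pairs inside $B$ are linked as above. An edge $e$ of $D$ disjoint from $y$ is handled by an odd path from $e$ to $s$ followed by $y$. If $e=\gamma\delta$, with $\gamma$ black, is disjoint from a chain edge $d_in$, go from $d_i$ to $t$ in the chain avoiding $n$, then from $t$ to $\delta$ in $D-\gamma$. So $L(H^\circ)$ would be a proper non-complete induced subgraph with no even pair.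
\end{remark}

\section{Minimality}\label{sec:minimal}

\begin{proposition}\label{prop:minimal}
The only critical induced subgraph of $G$ is $G$ itself, if any.
\end{proposition}

Throughout this section $M$ is a critical induced subgraph of $G$, and $M_A=M\cap A$, $M_B=M\cap B$, $M_W=M\cap W$. We show that $M=G$ by forcing vertices into $M$ in the order $S\cup\{h\}$, $W$, $A\cup\{y\}$, $B$. There are two sources of information. Lemma~\ref{lem:critical} excludes the subsets $M$ that fall apart. For the others we use that every non-adjacent pair of $M$ is joined by an odd induced path \emph{of $M$}: for well-chosen pairs, such a path has very few possible routes.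

Clique cutsets will appear in one form. Let $K\subseteq M$ be a clique, possibly empty, let $U\subseteq M\setminus K$ be nonempty with all its neighbors in $M$ lying in $U\cup K$, and let $c\in M\setminus(U\cup K)$. Then $K$ is a clique cutset of $M$, which is impossible; we say that $K$ \emph{cuts off $U$ from $c$}.

\subsection{The junction $S\cup\{h\}$}

\begin{lemma}\label{lem:sides}
$M$ meets both sides of $G$.
\end{lemma}

\begin{proof}
If $M\subseteq A\cup B$, then $M=L(H')$ for a $2$-connected subgraph $H'$ of $H$, by Lemma~\ref{lem:2conn}. If $f,y\in M$, they form an even pair by Lemma~\ref{lem:facts}(c). Otherwise, by Lemma~\ref{lem:facts}(d), $H'$ is some $4$-cycle $Q_i$ or lies in a domino, and $M$ is an even hole or has an even pair by Lemma~\ref{lem:domino}(c). If $M\subseteq W\cup\{h\}$, then $M=L(H')$ for a $2$-connected subgraph $H'$ of $D_3^+$; it cannot contain the pendant edge $h$, and Lemma~\ref{lem:domino}(c) applies again.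
\end{proof}

The pair $\{f,y\}$ was destroyed in $G$ by a path through $S$. We show next that it survives when $S$ is absent, even in the presence of $h$.

\begin{lemma}\label{lem:Smeets}
$M\cap S\ne\emptyset$.
\end{lemma}

\begin{proof}
Suppose that $M\cap S=\emptyset$. Since $M$ is connected and meets both sides, it has a crossing edge, so $h\in M$ and $M_B\neq\emptyset$. If $M_W\ne\emptyset$, then $\{h\}$ cuts off $M_W$ from $M_B$. So $M=M_A\cup M_B\cup\{h\}$, and $M_A\ne\emptyset$ because $h$ is not universal. If $y\notin M$, then $M\cap B_t$ cuts off $M_A$ from $h$. So $y\in M$. If $f\notin M$, then either $M\cap E(D_1)$ is nonempty and $\{y\}$ cuts it off from $h$, or $M_A\subseteq E(D_2)$ and $M\cap B_t$ cuts it off from $h$. So $f\in M$.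

Let $P$ be an induced path of $M$ from $f$ to $y$. If $h\notin P$, then $P$ is even by Lemma~\ref{lem:facts}(c). If $h\in P$, then $P=f,\dots,z,h,y$, where $z$ and $y$ are the only vertices of $P$ in $B$. The predecessor of $z$ is in $A$ and $z\ne y$, so $z\in B_t$, and the vertices strictly between $f$ and $z$ are the edges of a path of $H_A$ from one end of $f$ to $t$ that avoids the other end. A path of $H_A$ from $p$ to $t$ contains $q$, so this is a $q$--$t$ path, with an odd number $m$ of edges. The length of $P$ is $m+3$, which is even. So $\{f,y\}$ is an even pair of $M$, a contradiction.
\end{proof}

To force both vertices of $S$, and later all of $W$, we need a vertex on the side $A\cup B$ whose parity, seen from $S$, does not depend on the unknown set $M_A\cup M_B$. Suppose that $M$ has an edge between $M_A$ and $M_B$. Define the \emph{anchor} $z^*$ to be $y$ if $y\in M$, and otherwise a vertex of $M\cap B_t$, which exists by Lemma~\ref{lem:facts}(a). It plays the role of the vertex $z$ of Proposition~\ref{prop:one}.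

\begin{lemma}\label{lem:anchor}
Suppose that the anchor $z^*$ is defined. Let $\sigma\in M\cap S$, and let $P$ be an induced path of $M$ from $\sigma$ to $z^*$ that has no other vertex in $S$. Then $P$ is even.
\end{lemma}

\begin{proof}
The second vertex $v$ of $P$ lies in $W\setminus S$ or in $A$. In the first case $P$ can leave $W\setminus S$ only through $h$, and $h$ is adjacent to $z^*$; so $P$ is a rung followed by $z^*$, and it is even.

Let $v\in A$. No later vertex is in $A$, since $\sigma$ is complete to $A$. So the third vertex $z$ is in $B$. If $z=z^*$, the length is $2$. If $y\notin M$, then $z\in B_t$ and $v\in A_t$, so $v$ is adjacent to $z^*$ and $z=z^*$. It remains to treat $z^*=y\ne z$, where again $z\in B_t$ and $v\in A_t$. If $h\in P$, then $h$ is adjacent to $z$ and $y$, so $P=\sigma,v,z,h,y$ has length $4$. If $h\notin P$, then after $v$ the path avoids $A$, $S$ and $h$, so it stays in $B$. By Lemma~\ref{lem:line}(a) the vertices strictly between $v$ and $y$ are the edges of a path in the chain from $t$ to $d_k$. There are $2k$ of them, and $P$ has length $2k+2$.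
\end{proof}

\begin{lemma}\label{lem:junction}
$S\cup\{h\}\subseteq M$, and $M$ has an edge between $M_A$ and $M_B$.
\end{lemma}

\begin{proof}
Suppose that $M\cap S=\{\sigma\}$. If the anchor is defined, $\{\sigma,z^*\}$ is an even pair by Lemma~\ref{lem:anchor}. So $M_A$ is anticomplete to $M_B$. If $M_A\ne\emptyset$, then either $M=M_A\cup\{\sigma\}$ and $\sigma$ is universal, or $\{\sigma\}$ cuts off $M_A$ from a further vertex. If $M_A=\emptyset$, then $M_B\ne\emptyset$ by Lemma~\ref{lem:sides}, and $M\cap\{h\}$ cuts off $M_B$ from $\sigma$. All cases are impossible, so $S\subseteq M$ by Lemma~\ref{lem:Smeets}.

Suppose that $h\notin M$. If $M_W\ne S$, then $S$ cuts off $M_W\setminus S$ from a vertex of $M_A\cup M_B$. If $M_W=S$, both vertices of $S$ have closed neighborhood $S\cup M_A$ and are true twins. So $h\in M$.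

If $M_A=\emptyset$, then $\{h\}$ cuts off $M_B\ne\emptyset$ from a vertex of $S$. If $M_A$ is nonempty and anticomplete to $M_B$, then $S$ cuts off $M_A$ from $h$.
\end{proof}

From now on the anchor $z^*$ is defined.

\subsection{The domino $D_3$}

The set $W$ has $2^5$ subsets containing $S$. Lemma~\ref{lem:domino}(d) reduces them to $W$ and three others, each of which is then excluded by an explicit even pair. For paths that cross from $W$ to $A$ we note the following.

\begin{lemma}\label{lem:cross}
Let $P$ be an induced path of $G$ that starts in $W$, let $v$ be its first vertex in $A$, and suppose that $h$ does not occur on $P$ before $v$. Then all vertices before $v$ are in $W$, the predecessor $\sigma$ of $v$ is the only vertex of $P$ in $S$, and $v$ is the only vertex of $P$ in $A$.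
\end{lemma}

\begin{proof}
The first vertex of $P$ outside $W$ is $h$ or lies in $A$, so it is $v$, and it is reached from a vertex $\sigma\in S$. The other vertex of $S$ forms a triangle with $\sigma$ and $v$. Another vertex of $A$ would come after $v$ and be adjacent to $\sigma$.
\end{proof}

\begin{lemma}\label{lem:W}
$W\subseteq M$.
\end{lemma}

\begin{proof}
Let $D'$ be the subgraph of $D_3$ formed by the edges in $M_W$. We use the numbering of $D_3$, so that $u=4$, $w=3$, $S=\{14,45\}$, $T=\{23,36\}$, and we verify the hypotheses of Lemma~\ref{lem:domino}(d).

If $M\cap T=\emptyset$, then $h$ has no neighbor in $M_W$; so $S$ cuts off $M_W\setminus S$ from $h$ if that set is nonempty, and otherwise the two vertices of $S$ are true twins. Hence $D'$ has an edge at $w$. Suppose that a vertex $l\ne w$ has degree $1$ in $D'$, with edge $vl$. Then $l\neq u$, as $S\subseteq M$. If $v\ne u$, the neighbors of $vl$ in $M$ are the other edges of $D'$ at $v$, together with $h$ if $v=w$; they form a clique, so $vl$ is simplicial. If $v=u$, write $b=ul$ and $S=\{b,b'\}$. The neighbors of $b$ in $M$ are $b'$ and $M_A$, and $b'$ is complete to $M_A$; so an induced path from $b'$ to $z^*$ cannot contain $b$, which would be its second vertex and leave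 no choice for the third. By Lemma~\ref{lem:anchor}, $\{b',z^*\}$ is an even pair. Both cases are impossible.

So if $M_W\ne W$, the set $W\setminus M_W$ is one of the following three.

\emph{$\{25\}$: the pair $14$, $23$ is even.} The neighbors of $14$ in $M$ are $12$, $45$ and $M_A$. A path through $12$ has length $2$. If the second vertex is $45$, the path has no vertex in $A$, since $14$ is complete to $A$; it continues with $56$ and $36$, the only choices, and ends with $23$, so its length is $4$. If the second vertex is $v\in A$, there is no other vertex in $A\cup S$, the third vertex $z$ is in $B$, and the path can return to $W$ only through $h$. As $h$ is adjacent to $z$ and to $23$, the path is $14,v,z,h,23$.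

\emph{$\{23\}$: the pair $56$, $h$ is even.} The neighbors of $h$ in $M$ are $36$ and $M_B$. A path through $36$ has length $2$. Otherwise the penultimate vertex $z$ is the only vertex of the path in $B$, and its predecessor $v$ is in $A$. By Lemma~\ref{lem:cross} the path is $56,\dots,\sigma,v,z,h$, where the part up to $\sigma$ lies in $W$ and meets $S$ only in $\sigma$. This part avoids $36$, so it consists of $56$ followed by the edges of a path from $5$ to $4$, and their number $m$ is odd. The length is $m+3$.

\emph{$\{56,36\}$: the pair $23$, $z^*$ is even.} A path through $h$ has length $2$. Any other path leaves $W$ into $A$, and by Lemma~\ref{lem:cross} it has exactly one vertex $\sigma$ in $S$ and lies in $W$ up to $\sigma$. Since $3$ has degree $1$ in $D'$, the part up to $\sigma$ is $23$ followed by the edges of a path from $2$ to $4$, so it is even. The part from $\sigma$ to $z^*$ is even by Lemma~\ref{lem:anchor}.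

Each case contradicts the criticality of $M$.
\end{proof}

\subsection{The dominoes $D_1$, $D_2$ and the edges $f$, $y$}

For $A$ we use two kinds of pairs: $h$ with a vertex of $A$, and two vertices of $A$. In both cases we first convert induced paths of $M$ into paths of $H$. The first lemma says that the odd paths from $h$ constructed in Section~\ref{sec:noeven} are the only possible kind.

\begin{lemma}\label{lem:approach}
For every $x\in M_A$ there are a vertex $r\in\{s,t\}$, an edge of $M_B$ at $r$, and an even path $R$ of $H_A$ with all edges in $M$, first vertex $r$ and last edge $x$. Moreover, $r\notin x$, and the last vertex of $R$ is the end of $x$ that has the color of $r$.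
\end{lemma}

\begin{proof}
Let $P$ be an odd induced path of $M$ from $h$ to $x$. If its second vertex is in $T$, then $P$ stays in $W\setminus S$ until its first vertex in $S$, which is adjacent to $x$; so $P$ is a rung followed by $x$ and is even. Hence the second vertex $z$ is in $B$. It is the only vertex of $P$ in $B$, so the third vertex $x_1$ is in $A$. A vertex $\sigma\in S$ on $P$ would be adjacent to $x_1$ and $x$, giving the even path $P=h,z,x_1,\sigma,x$. So $P$ avoids $S$, hence $W$, and all its vertices other than $h,z$ are in $A$. They are even in number, since $P$ is odd. By Lemma~\ref{lem:line}(a), $P-h$ is a path of $H$ with first edge $z$; let $r$ be the common end of $z$ and $x_1$, and let $R$ be the rest of the path. Then $r\in\{s,t\}$. Only the first edge of $R$ is at $r$, and $R$ has at least two edges, so $r\notin x$. As $R$ is even, its ends have the same color.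
\end{proof}

\begin{lemma}\label{lem:ends}
We have $A_s\cup A_t\cup\{f,y\}\subseteq M$ and $M\cap B_t\ne\emptyset$. For $r\in\{s,t\}$ and each neighbor $\alpha$ of $r$ in $H_A$ there is an $s$--$t$ path of $H_A$ with all edges in $M$ that uses the edge $r\alpha$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:junction}, some $x\in M_A$ contains a vertex $r_0\in\{s,t\}$; let $r_1$ be the other one. The path $R$ of Lemma~\ref{lem:approach} for $x$ starts at $r_1$, so $M_B$ has an edge at $r_1$ and the first edge $x'$ of $R$ is an edge of $M_A$ at $r_1$. The path for $x'$ starts at $r_0$, so $M_B$ has an edge at $r_0$. Thus $y\in M$, $M\cap B_t\neq\emptyset$, and $M_A$ has edges at both $s$ and $t$.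

Let $\{r,r'\}=\{s,t\}$, let $\alpha,\alpha'$ be the two neighbors of $r$ in $H_A$, and let $r\alpha\in M$. The path $R$ for $r\alpha$ starts at $r'$, which has the color of $\alpha$, so it ends with $r,\alpha$. Deleting $\alpha$ leaves an $r'$--$r$ path with edges in $M_A$ that avoids $\alpha$. It contains $f$, and its last edge is $\alpha'r$. So $r\alpha'\in M$, and the same argument applied to $r\alpha'$ gives a path with last edge $\alpha r$.
\end{proof}

An induced path between two vertices of $A$ may take the shortcut through $h$ between $B_t$ and $y$. The shortcut has the same parity as the route through the chain, so it can be undone, at the price of allowing all edges of $B$.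

\begin{lemma}\label{lem:AA}
Let $H_M$ be the subgraph of $H$ formed by the edges in $M_A\cup B$. Any two disjoint edges $x,x'\in M_A$ are linked in $H_M$.
\end{lemma}

\begin{proof}
Let $P$ be an odd induced path of $M$ between $x$ and $x'$. It avoids $S$, since a path through $S$ has length $2$. Then it avoids $W$, since $W\setminus S$ could be entered through $h$ but not left again. If $h\notin P$, then $P$ lies in $L(H_M)$ and Lemma~\ref{lem:line}(b) applies. Let $h\in P$. Its two neighbors on $P$ are non-adjacent, they are the only vertices of $P$ in $B$, and each has its other $P$-neighbor in $A$. By Lemma~\ref{lem:facts}(a), one of them is $y$ and the other is some $z\in B_t$. Deleting $z,h,y$ from $P$ leaves two parts in $A$, which are paths of $H_A$: one with an end at $t$, where it meets $z$, and one with an end at $s$, where it meets $y$. They are vertex-disjoint, because the two parts are anticomplete in $G$. Joining them by a $t$--$d_k$ path in the chain and $y$ gives a path of $H_M$ with end-edges $x,x'$. The three vertices $z,h,y$ have been replaced by $2k+1$, so this is an odd induced path of $L(H_M)$.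
\end{proof}

\begin{lemma}\label{lem:A}
$A\subseteq M$.
\end{lemma}

\begin{proof}
Let $j\in\{1,2\}$, and use the numbering of $D_j$: the vertex $4$ is $r\in\{s,t\}$, and $3$ is an end of $f$. Let $r'$ be the other vertex of $\{s,t\}$ and $3'$ the other end of $f$. Let $D'$ be the subgraph of $D_j$ formed by the edges in $M$. By Lemma~\ref{lem:ends}, $D'$ contains $14$ and $45$, and since the $s$--$t$ paths there traverse $D_j$ from $4$ to $3$, it contains an edge at $3$, and the vertices $1$ and $5$ have degree at least $2$ in $D'$. Suppose that $l\ne3$ has degree $1$ in $D'$, with edge $vl$. Then $l\notin\{1,4,5\}$, so $v\ne4$. The neighbors of $vl$ in $M$ are $S$ and the other edges of $M_A$ at $v$, including $f$ if $v=3$. They form a clique, so $vl$ is simplicial, which is impossible. By Lemma~\ref{lem:domino}(d), if $D'\ne D_j$, then the set of missing edges is one of the following three.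

\emph{$\{25\}$.} The edges $14$ and $23$ are not linked in $H_M$. The pairs of ends of the same color are $2,4$ and $1,3$; the only neighbors of $2$ are $1,3$, and the only neighbors of $1$ are $2,4$. This contradicts Lemma~\ref{lem:AA}.

\emph{$\{23\}$.} The edges $56$ and $f=33'$ are not linked in $H_M$. The pairs of ends of the same color are $6,3'$ and $3,5$; the only neighbors of $6$ are $3,5$, and the only neighbors of $3$ are $6,3'$. This contradicts Lemma~\ref{lem:AA}.

\emph{$\{56,36\}$.} Let $R$ be the path of Lemma~\ref{lem:approach} for $x=23$. If $R$ starts at $r=4$, it ends with $3,2$, since $2$ has the color of $4$. The edges of $M_A$ at $3$ are $23$ and $f$, so $R$ arrives at $3$ from $3'$; but every path of $H_A$ from $4$ to $3'$ passes through $3$. If $R$ starts at $r'$, which has the color of $3$, it ends with $2,3$; but every path of $H_A$ from $r'$ to $2$ passes through $3$. Both are contradictions.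

So $E(D_1)\cup E(D_2)\subseteq M$, and $f\in M$ by Lemma~\ref{lem:ends}.
\end{proof}

\subsection{The chain}

It remains to force the $4$-cycles, and we use pairs consisting of $y$ and a chain edge, as in Remark~\ref{rem:chain}. Now the possible shortcut goes through $S$, between $A_s$ and $A_t$, and it has the same parity as the route through $H_A$.

\begin{lemma}\label{lem:yB}
Let $H'$ be the subgraph of $H$ formed by the edges in $A\cup M_B$. Every $z\in M_B$ that is disjoint from $y$ is linked to $y$ in $H'$.
\end{lemma}

\begin{proof}
Let $P$ be an odd induced path of $M$ from $y$ to $z$. It avoids $h$, since a path through $h$ has length $2$. It avoids $W\setminus S$, because it would enter and leave this set through two non-consecutive vertices of $S$, and these are adjacent. If $P$ also avoids $S$, it lies in $L(H')$ and we are done. If $P$ contained both vertices of $S$, they would be consecutive, and the next vertex would be in $A$ and adjacent to both. So let $\sigma$ be the only vertex of $P$ in $S$. Its $P$-neighbors $x,x'$ are the only vertices of $P$ in $A$, they are non-adjacent, and each has its other $P$-neighbor in $B$. By Lemma~\ref{lem:facts}(a), one of them, say $x$, is in $A_s$ and the other is in $A_t$. As $x$ is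 adjacent to $y$, we get $P=y,x,\sigma,x',z_1,\dots,z$, where $z_1,\dots,z$ are the edges of a path of $H_B$ that starts at $t$ and is disjoint from $y$. Replace the three vertices $x,\sigma,x'$ by the edges of an $s$--$t$ path of $H_A$, which are odd in number. The result is a path of $H'$ with end-edges $y,z$, and an odd induced path of $L(H')$.
\end{proof}

\begin{lemma}\label{lem:B}
$B\subseteq M$.
\end{lemma}

\begin{proof}
Let $1\le i\le k$, let $\{n,\bar n\}=\{n_i,n_i'\}$, and suppose that $z=d_{i-1}n\in M$. We claim that $d_{i-1}\bar n$ and $\bar nd_i$ are in $M$, and that for each $j>i$ both edges of at least one of the two $d_{j-1}$--$d_j$ paths of $Q_j$ are in $M$. The edge $z$ is disjoint from $y=d_ks$, so they are linked in $H'$. The black ends $n$ and $s$ are separated in $H-\{d_{i-1},d_k\}$, where the component of $n$ lies in $Q_i\cup\dots\cup Q_k$. So $H'$ has a path from $d_k$ to $d_{i-1}$ that avoids $s$ and $n$. It cannot use $y$, so it runs through $Q_k,\dots,Q_i$ in this order, along a $d_j$--$d_{j-1}$ path in each $Q_j$, and through $\bar n$ in $Q_i$. This proves the claim.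

By Lemma~\ref{lem:ends}, some edge $tn\in B_t$ is in $M$. The claim for $tn$ gives $t\bar n,\bar nd_1\in M$, and the claim for $t\bar n$ gives $nd_1\in M$; so $E(Q_1)\subseteq M$. It also gives, for each $j>1$, a $d_{j-1}$--$d_j$ path of $Q_j$ with both edges in $M$. The claim for the edge of this path at $d_{j-1}$ puts the other two edges of $Q_j$ into $M$. Finally, $y\in M$ by Lemma~\ref{lem:ends}.
\end{proof}

Lemmas~\ref{lem:junction}, \ref{lem:W}, \ref{lem:A} and~\ref{lem:B} give $M=G$, which proves Proposition~\ref{prop:minimal}.

\section{Proof of Theorem~\ref{thm:main}}

The graph $G=G_k$ is Berge by Proposition~\ref{prop:berge} and has no even pair by Proposition~\ref{prop:noeven}. If some proper non-complete induced subgraph had no even pair, then a minimal one with respect to inclusion would be critical and different from $G$, contrary to Proposition~\ref{prop:minimal}.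

Let $x\in A_s$. Then $x$ and $f$ are disjoint edges of $H$, because $s$ is not adjacent to $p$, and both are complete to the clique $S$. So $S\cup\{x,f\}$ induces a diamond, and $G$ is not the line-graph of a bipartite graph by Lemma~\ref{lem:line}(d). The vertices $h$, $f$ and the edge $25$ of $D_3$, which lies in neither $S$ nor $T$, are pairwise non-adjacent in $G$. They form a triangle in the complement of $G$, and a hole has no triangle, so $G$ is not an antihole. \qed

\begin{thebibliography}{1}
\bibitem{source}
\emph{Even Pairs and Prism Corners in Square-Free Berge Graphs},
\texttt{https://\allowbreak uwspace.uwaterloo.ca/\allowbreak bitstream/\allowbreak handle/\allowbreak 10012/\allowbreak 18532/\allowbreak even-pairs.pdf?\allowbreak sequence=1\&\allowbreak isAllowed=y}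
\end{thebibliography}
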